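# Epimorphisms that are not onto in modular ortholattices and in orthomodular lattices

## 1. Eight subspaces of $\mathbb Q^4$

Write $\mathbb Q^4=W\oplus W$ with $W=\mathbb Q^2$, put $W_1=W\oplus 0$, $W_2=0\oplus W$, and for a $2\times2$ matrix $s$ let $\Gamma(s)=\{(w,sw):w\in W\}$ be its graph. Take
$$r=\begin{pmatrix}2&1\\0&2\end{pmatrix},\qquad -r^{-T}=\begin{pmatrix}-\tfrac12&0\\ \tfrac14&-\tfrac12\end{pmatrix},\qquad r^{-T}=(r^T)^{-1},$$
and look at the eight subspaces
$$0,\quad \mathbb Q^4,\quad W_1,\quad W_2,\quad \Gamma(1),\quad \Gamma(-1),\quad \Gamma(r),\quad \Gamma(-r^{-T}).$$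
We shall check in Section 4 that the six planes in this list fall into three orthogonal pairs, and that any two different planes in it intersect in $0$ and span $\mathbb Q^4$. So sums, intersections and orthogonal complements of these eight subspaces give nothing new. They form a closed system of eight elements inside the infinite lattice of all subspaces of $\mathbb Q^4$.

Here is what they are for. Although nothing else can be computed from the eight subspaces, they control everything. Whenever two homomorphisms from the lattice of all subspaces of $\mathbb Q^4$ to a modular ortholattice agree on the eight, they agree on all subspaces. In the language recalled next, the inclusion of the eight-element algebra is an epimorphism that is very far from being onto.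

The proof uses coordinates, which only modular lattices have. For orthomodular lattices a second construction takes over: a configuration of a few elements, displayed in Section 8, that squeezes one element $k$ between two expressions mixing $f$ and $g$. A lattice containing such a configuration is then glued in again and again.

## 2. Ortholattices, dominions, and the two theorems

**Definition (OL, OML, MOL).** An ortholattice (OL) is an algebra $(L,\wedge,\vee,{}',0,1)$ where $(L,\wedge,\vee,0,1)$ is a bounded lattice and $'$ is an orthocomplementation: $x''=x$, $x\le y$ implies $y'\le x'$, $x\wedge x'=0$, $x\vee x'=1$. An orthomodular lattice (OML) is an OL in which $x\le y$ implies $y=x\vee(x'\wedge y)$. A modular ortholattice (MOL) is an OL whose lattice is modular. Each of the three classes is a variety. Homomorphisms preserve $\wedge,\vee,{}',0,1$.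

Every MOL is an OML: if $x\le y$, modularity gives $x\vee(x'\wedge y)=(x\vee x')\wedge y=y$. Some examples follow.

- The Boolean algebra $2^2=\{0,a,a',1\}$ is an MOL.
- The hexagon with chains $0<a<b<1$ and $0<b'<a'<1$ is an OL but not an OML, since $a\vee(a'\wedge b)=a\vee0=a\ne b$.
- $MO_n$ consists of $0,1$ and $2n$ atoms $a_1,a_1',\dots,a_n,a_n'$, any two different atoms having join $1$ and meet $0$. It is an MOL. In particular $MO_3$ has eight elements, and its six atoms are pairwise complementary.
- $L(\mathbb Q^n)$ is the lattice of all subspaces of $\mathbb Q^n$ with $S'=S^\perp$ for the standard inner product. The inner product is positive definite, so $S\cap S^\perp=0$, and dimensions give $S+S^\perp=\mathbb Q^n$ and $S^{\perp\perp}=S$. Subspace lattices are modular, so $L(\mathbb Q^n)$ is an MOL.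

**Definition (epimorphism).** In a variety $\mathcal V$ a homomorphism $h:B\to C$ is an epimorphism if for every $D\in\mathcal V$ and all homomorphisms $f,g:C\to D$, the equality $f\circ h=g\circ h$ implies $f=g$.

Every onto homomorphism is an epimorphism. The question, posed in "Algebraic Aspects of Orthomodular Lattices", is whether the converse holds: in the variety of OMLs, and in the variety of MOLs, are the epimorphisms exactly the onto homomorphisms? The answer is no in both cases.

**Definition (dominion).** For a subalgebra $A\le L$ in $\mathcal V$, the dominion $\mathrm{dom}_L(A)$ is the set of all $b\in L$ such that $f(b)=g(b)$ for all $D\in\mathcal V$ and all homomorphisms $f,g:L\to D$ that agree on $A$.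

It contains $A$, and it is an intersection of equalizers $\{b:f(b)=g(b)\}$, hence a subalgebra of $L$. The inclusion $A\to L$ is an epimorphism if and only if $\mathrm{dom}_L(A)=L$. We shall often use monotonicity:
$$A\le L\le L_1,\quad A\le A_1\le L_1\quad\Longrightarrow\quad \mathrm{dom}_L(A)\subseteq\mathrm{dom}_{L_1}(A_1). \tag{1}$$
Indeed, if $f,g:L_1\to D$ agree on $A_1$, their restrictions to $L$ agree on $A$, hence on $\mathrm{dom}_L(A)$.

**Theorem M.** For every $k\ge2$ there is an embedding $MO_3\to L(\mathbb Q^{2k})$ which is an epimorphism in the variety of MOLs (hence in every variety of MOLs containing $L(\mathbb Q^{2k})$). It is not onto.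

**Theorem O.** For every OML $L$ and every subalgebra $A\le L$ there are OMLs $\hat A\le\hat L$ with $L\le\hat L$ and $\hat A\cap L=A$ such that the inclusion $\hat A\to\hat L$ is an epimorphism in the variety of OMLs. If $A\ne L$ (for instance $L=2^2$, $A=\{0,1\}$), then $\hat A\ne\hat L$, so this epimorphism is not onto.

The clause "hence" in Theorem M is clear: a smaller variety that contains $L(\mathbb Q^{2k})$ contains its subalgebras, so it contains $MO_3$, and it offers fewer targets $D$ to test.

## 3. Automorphisms fixing a subalgebra: small cases by hand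

There is an easy way to see that an inclusion is not an epimorphism. If $\alpha$ is an automorphism of $L$ that fixes every element of $A$, then $\mathrm{id}$ and $\alpha$ agree on $A$, so $\mathrm{dom}_L(A)$ lies in the set of fixed elements of $\alpha$.

Try $L=MO_n$. A subalgebra is closed under $'$, so it consists of $0,1$ and some of the pairs $a_i,a_i'$. If the pair $a_i,a_i'$ is missing, exchanging $a_i$ with $a_i'$ and fixing everything else is an automorphism of $MO_n$ fixing the subalgebra. So no proper subalgebra of $MO_n$ is epimorphically included. The same argument works for $L(\mathbb Q^2)$, whose atoms are the lines of $\mathbb Q^2$ in orthogonal pairs, any two different lines being complementary.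

Now take $L(\mathbb Q^{2k})$ with $k\ge2$, $\mathbb Q^{2k}=W\oplus W$, $W=\mathbb Q^k$. A first attempt is the copy $\{0,1,W_1,W_2,\Gamma(1),\Gamma(-1)\}$ of $MO_2$. It fails. If $g$ is an orthogonal $k\times k$ matrix, then $g\oplus g$ is an orthogonal transformation of $\mathbb Q^{2k}$, so it induces an automorphism of $L(\mathbb Q^{2k})$. It fixes $W_1$ and $W_2$ and sends $\Gamma(s)$ to $\Gamma(gsg^{-1})$, so it fixes $\Gamma(\pm1)$. If $g$ exchanges $e_1$ and $e_2$, it moves the line $\langle(e_1,0)\rangle$.

So we should add a graph $\Gamma(r)$, and with it $\Gamma(r)^\perp$, which will turn out to be $\Gamma(-r^{-T})$. A careless choice still fails. For $k=2$ and $r=\mathrm{diag}(2,3)$, the matrix $g=\mathrm{diag}(1,-1)$ is orthogonal and commutes with $r$ and with $-r^{-T}=\mathrm{diag}(-\frac12,-\frac13)$. So $g\oplus g$ fixes all eight subspaces but moves $\langle(e_1+e_2,0)\rangle$.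

These failures show what is needed: nothing but scalars should commute with both $r$ and $r^T$. We shall arrange more, namely that $r$ and $r^T$ generate the whole matrix ring. The automorphism test then finds nothing. But it only tests particular targets, and Theorem M needs all of them. The way through is to give arbitrary homomorphisms the same matrix coordinates.

## 4. The copy of $MO_3$ in $L(\mathbb Q^{2k})$

*This step produces the subalgebra.* Let $k\ge2$, $n=2k\ge4$, $W=\mathbb Q^k$, and let $W_1,W_2,\Gamma(s)$ be as above, with $s\in M_k(\mathbb Q)$. Let $E_{ij}$ be the matrix units, and put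
$$N=\sum_{i<k}E_{i,i+1},\qquad r=2I+N,\qquad A=\{0,1,W_1,W_2,\Gamma(1),\Gamma(-1),\Gamma(r),\Gamma(-r^{-T})\}.$$

*Orthogonal complements.* We have $W_1^\perp=W_2$. The vector $(a,v)$ is orthogonal to all $(w,sw)$ if and only if $w\cdot(a+s^Tv)=0$ for all $w$, that is, $a=-s^Tv$. For invertible $s$ this gives
$$\Gamma(s)^\perp=\{(-s^Tv,v):v\in W\}=\Gamma(-s^{-T}).$$
So $\Gamma(1)^\perp=\Gamma(-1)$ and $\Gamma(r)^\perp=\Gamma(-r^{-T})$, and $A$ is closed under $\perp$.

*Pairwise complements.* All six subspaces have dimension $k$, so two of them are complements as soon as they intersect in $0$. The spaces $W_1,W_2$ do. $\Gamma(s)\cap W_2=0$ always, and $\Gamma(s)\cap W_1=\ker s\oplus0$, so $\Gamma(s)$ is a complement of both $W_1$ and $W_2$ if and only if $s$ is invertible. $\Gamma(s)\cap\Gamma(t)$ consists of the $(w,sw)$ with $(s-t)w=0$, so $\Gamma(s),\Gamma(t)$ are complements if and only if $s-t$ is invertible. The only eigenvalue of $r$ is $2$ and that of $r^{-T}$ is $\frac12$. Hence $\pm1$, $r$, $-r^{-T}$, $r\mp1$ and $-r^{-T}\mp1$ are invertible; also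 $1-(-1)=2$ is invertible. Finally
$$r-(-r^{-T})=r+r^{-T}=(rr^T+I)\,r^{-T},$$
which is invertible because $rr^T+I$ is positive definite.

So $A$ is a subalgebra isomorphic to $MO_3$. It is finite, so the inclusion into $L(\mathbb Q^{2k})$ is not onto. It remains to prove that the inclusion is an epimorphism in the variety of MOLs.

## 5. From modular ortholattices to subgroup lattices

Let $D$ be an MOL and let $f,g:L(\mathbb Q^n)\to D$ be homomorphisms that agree on $A$. If $D$ is trivial, $f=g$. Let $D$ be nontrivial.

*The purpose of this section is to replace $D$ by the lattice $\mathrm{Sub}(V)$ of all subgroups of an abelian group $V$.* The orthocomplementation of $D$ is now forgotten; only lattice operations and bounds are used. We recall two classical results. Frink's theorem (O. Frink, Complemented modular lattices and projective spaces of infinite dimension, Trans. AMS 60 (1946)): a complemented modular lattice embeds, with preservation of $0$ and $1$, into the subspace lattice of a projective geometry; and this subspace lattice is a product $\prod_iL(P_i)$,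 where the $P_i$ are nonempty irreducible projective geometries. The Veblen–Young theorem: if $P$ is irreducible of projective dimension at least $3$, then $L(P)$ is the lattice of all subspaces of a vector space over a division ring.

To apply the second theorem we must know that each $P_i$ is large. This is what the following lemma is for.

**Lemma 1.** A bounded lattice homomorphism from $L(\mathbb Q^n)$ to a lattice with $0\ne1$ is injective.

*Proof.* Otherwise its kernel is a congruence $\sim$ that identifies two different elements, hence also their meet and their join, so $a\sim b$ for some $a<b$. Choose an atom $p$ below a complement of $a$ in $[0,b]$; this complement is nonzero as $a<b$. Then $p=p\wedge b\sim p\wedge a=0$. Let $q\ne p$ be another atom. The plane $p\vee q$ contains a third line $t$, and $p\vee t=p\vee q$. So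
$$q=q\wedge(p\vee t)\sim q\wedge(0\vee t)=q\wedge t=0 .$$
Hence all atoms are identified with $0$. As $1$ is a finite join of atoms, $1\sim0$, which is impossible because the target has $0\neq1$. $\square$

By Frink's theorem $D$ embeds into a product $\prod_iL(P_i)$. Compose $f$ with the embedding and with the projection to one factor $L(P_i)$. As $P_i$ is nonempty, $L(P_i)$ has $0\ne1$, so by Lemma 1 the composite is injective. It sends a chain with $n$ steps in $L(\mathbb Q^n)$ to a chain with $n\ge4$ steps in $L(P_i)$. So $P_i$ has projective dimension at least $3$, and $L(P_i)$ is the lattice of subspaces of a vector space $V^{(i)}$ over some division ring, which may depend on $i$. Let $V=\bigoplus_iV^{(i)}$ as an abelian group. The map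
$$(U_i)_i\mapsto\bigoplus_iU_i$$
embeds $\prod_iL(P_i)$ into $\mathrm{Sub}(V)$. It turns joins into sums and meets into intersections, and it preserves bounds.

So $f$ and $g$, followed by one and the same embedding of $D$ into $\mathrm{Sub}(V)$, give bounded lattice homomorphisms $F,G:L(\mathbb Q^n)\to\mathrm{Sub}(V)$ that agree on $A$. It suffices to prove $F=G$.

## 6. Coordinates for a homomorphism $L(\mathbb Q^n)\to\mathrm{Sub}(V)$

*The purpose of this section is to show that one such homomorphism always looks like $S\mapsto S\otimes V_1$.* We use the graph principle. Let $B\oplus C$ be a direct sum of abelian groups and $Z$ a subgroup with $Z\cap C=0$ and $Z+C=B\oplus C$. Then $Z=\{b+\varphi(b):b\in B\}$ for a unique homomorphism $\varphi:B\to C$. If also $Z\cap B=0$ and $Z+B=B\oplus C$, then $\varphi$ is an isomorphism: its kernel is $Z\cap B$, and $c\in C$ can be written $c=(b+\varphi(b))+b_1$ with $b_1\in B$, so $c=\varphi(b)$.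

**Lemma 2.** Let $n\ge3$ and let $F:L(\mathbb Q^n)\to\mathrm{Sub}(V)$ be a bounded lattice homomorphism. There are a $\mathbb Q$-vector space $V_1$ and a group isomorphism $V\cong\mathbb Q^n\otimes V_1$ carrying $F(S)$ to $S\otimes V_1$ for all $S$.

*Proof.* **Step 1: identify the axes with one another.** Put $V_i=F\langle e_i\rangle$. Since $F$ preserves joins, meets and bounds, $V=V_1\oplus\dots\oplus V_n$. For $i\ne j$ the line $\langle e_i-e_j\rangle$ is a complement of $\langle e_i\rangle$ and of $\langle e_j\rangle$ in $\langle e_i,e_j\rangle$. By the graph principle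
$$F\langle e_i-e_j\rangle=\{w-\psi_{ij}w:w\in V_i\}$$
for an isomorphism $\psi_{ij}:V_i\to V_j$. Since $\langle e_j-e_i\rangle=\langle e_i-e_j\rangle$, we have $\psi_{ji}=\psi_{ij}^{-1}$. For distinct $i,j,l$,
$$\langle e_i-e_l\rangle=(\langle e_i-e_j\rangle+\langle e_j-e_l\rangle)\cap\langle e_i,e_l\rangle .$$
Apply $F$. An element of the sum is $w-\psi_{ij}w+u-\psi_{jl}u$ with $w\in V_i$, $u\in V_j$; it lies in $V_i+V_l$ if and only if $u=\psi_{ij}w$. So $\psi_{il}=\psi_{jl}\psi_{ij}$. Identify $V_i$ with $V_1$ via $\psi_{1i}$. By the relations just found every $\psi_{ij}$ becomes the identity, so $V=V_1^n$ and $F\langle e_i-e_j\rangle=\{w\text{ at }i,\,-w\text{ at }j\}$.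

**Step 2: let each rational number act on $V_1$.** For $\lambda\in\mathbb Q$ the line $\langle e_i-\lambda e_j\rangle$ is a complement of $\langle e_j\rangle$ in $\langle e_i,e_j\rangle$. So $F\langle e_i-\lambda e_j\rangle=\{w\text{ at }i,\,-\lambda_{ij}w\text{ at }j\}$ with $\lambda_{ij}\in\mathrm{End}(V_1)$. We show that $\lambda_{ij}$ does not depend on $i,j$. For distinct $i,j,l$,
$$\langle e_i-\lambda e_l\rangle=(\langle e_i-\lambda e_j\rangle+\langle e_j-e_l\rangle)\cap\langle e_i,e_l\rangle,$$
$$\langle e_l-\lambda e_j\rangle=(\langle e_l-e_i\rangle+\langle e_i-\lambda e_j\rangle)\cap\langle e_l,e_j\rangle .$$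
Apply $F$. In the first line, elements of the sum are $w$ at $i$, $-\lambda_{ij}w+u$ at $j$, $-u$ at $l$; the entry at $j$ vanishes if and only if $u=\lambda_{ij}w$, so $\lambda_{il}=\lambda_{ij}$. In the second, they are $w$ at $l$, $-w+u$ at $i$, $-\lambda_{ij}u$ at $j$; the entry at $i$ vanishes if and only if $u=w$, so $\lambda_{lj}=\lambda_{ij}$. So $\lambda_{ij}$ does not change when one of the two indices is replaced by a third one. As $n\ge3$, such replacements reach every ordered pair from every other. An exchange is obtained as in $(1,2)\to(1,3)\to(2,3)\to(2,1)$. To go from $(i,j)$ to $(a,b)$ with $a\ne j$, pass through $(a,j)$; if $a=j$, first exchange $(i,j)$ to $(j,i)$ and then change the second index to $b$. Hence $\lambda_{ij}=:\bar\lambda$ for all $i\ne j$.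

**Step 3: check that $\lambda\mapsto\bar\lambda$ is a unital ring homomorphism.** From
$$\langle e_1-\lambda\mu e_3\rangle=(\langle e_1-\mu e_2\rangle+\langle e_2-\lambda e_3\rangle)\cap\langle e_1,e_3\rangle$$
we get elements $(w,-\bar\mu w+u,-\bar\lambda u)$ with $u=\bar\mu w$, so $\overline{\lambda\mu}=\bar\lambda\bar\mu$. From
$$\langle e_1-\lambda e_2-\mu e_3\rangle=(\langle e_1-\lambda e_2\rangle+\langle e_3\rangle)\cap(\langle e_1-\mu e_3\rangle+\langle e_2\rangle)$$
we get, looking at the first three entries, $F\langle e_1-\lambda e_2-\mu e_3\rangle=\{(w,-\bar\lambda w,-\bar\mu w)\}$. Then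
$$\langle e_1-(\lambda+\mu)e_2\rangle=(\langle e_1-\lambda e_2-\mu e_3\rangle+\langle e_2-e_3\rangle)\cap\langle e_1,e_2\rangle$$
gives elements $(w,-\bar\lambda w+u,-\bar\mu w-u)$ with $u=-\bar\mu w$, so $\overline{\lambda+\mu}=\bar\lambda+\bar\mu$. By Step 1, $\bar1=1$. So $V_1$ is a $\mathbb Q$-vector space with $\lambda$ acting as $\bar\lambda$, and $V=V_1^n=\mathbb Q^n\otimes V_1$.

**Step 4: compute $F$ on all subspaces.** Let $a\in\mathbb Q^n$ with $a_i=1$ for some $i$. Then
$$\langle a\rangle=\bigcap_{j\ne i}\Bigl(\langle e_i+a_je_j\rangle+\sum_{l\ne i,j}\langle e_l\rangle\Bigr).$$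
Applying $F$, the $j$th term becomes the set of vectors in $V_1^n$ whose $j$th entry is $a_j$ times the $i$th. So $F\langle a\rangle=\{(a_1w,\dots,a_nw):w\in V_1\}=\langle a\rangle\otimes V_1$. Every line is spanned by such an $a$, every subspace is a finite sum of lines, and both $F$ and $S\mapsto S\otimes V_1$ preserve finite sums. $\square$

## 7. The ring on which two homomorphisms agree

*This section ends the proof of Theorem M.* Lemma 2 gives coordinates for $F$ and for $G$ separately; a priori they differ. We now compare them through endomorphisms that are defined without coordinates.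

**Step 1: attach a ring homomorphism to $F$.** Let $U_i=F(W_i)$ for $i=1,2$, so $V=U_1\oplus U_2$. Each $\Gamma(s)$ is a complement of $W_2$, so $F(\Gamma(s))$ is the graph of a homomorphism $F_0(s):U_1\to U_2$. As $\Gamma(1)$ is also a complement of $W_1$, $F_0(1)$ is an isomorphism. Put
$$\Phi_F(s)=F_0(1)^{-1}F_0(s)\in\mathrm{End}(U_1).$$
Under the isomorphism of Lemma 2, $U_1$ and $U_2$ become the two copies of $W\otimes V_1$ in $(W\oplus W)\otimes V_1$. The subgroup $F(\Gamma(s))$ becomes $\Gamma(s)\otimes V_1$, which is generated by the elements $(w\otimes v,\,sw\otimes v)$ and so is the graph of $s\otimes1$. Thus $F_0(s)$ becomes $s\otimes1$, $F_0(1)$ becomes the identity, and $\Phi_F(s)$ is $s\otimes1$ on $U_1\cong W\otimes V_1$. Hence $\Phi_F:M_k(\mathbb Q)\to\mathrm{End}(U_1)$ is a unital ring homomorphism.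

Define $G_0$ and $\Phi_G$ in the same way. Since $F$ and $G$ agree on $W_1,W_2,\Gamma(1)$, both $\Phi_F$ and $\Phi_G$ map into the same ring $\mathrm{End}(U_1)$, and $F_0(1)=G_0(1)$.

**Step 2: show that $\Phi_F=\Phi_G$.** Let $T=\{s\in M_k(\mathbb Q):\Phi_F(s)=\Phi_G(s)\}$, a subring. It contains the scalars: for a positive integer $m$, both homomorphisms send $m$ to $m\cdot\mathrm{id}$, and $\frac1m$ to its inverse in $\mathrm{End}(U_1)$. It contains $r$ and $-r^{-T}$, because $F$ and $G$ agree on $\Gamma(r)$ and $\Gamma(-r^{-T})$. Hence $N=r-2I\in T$. By the Cayley–Hamilton theorem the inverse of an invertible matrix is a polynomial in that matrix with rational coefficients; so $r^T$, the inverse of $r^{-T}$, is in $T$, and $N^T=r^T-2I\in T$. Now $Ne_{i+1}=e_i$, so $N^{k-1}=E_{1k}$; multiplying by $(N^T)^{i-1}$ on the left moves the row index from $1$ to $i$, and multiplying by $(N^T)^{k-j}$ on the right moves the column index from $k$ to $j$: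
$$E_{ij}=(N^T)^{i-1}N^{k-1}(N^T)^{k-j}\in T .$$
So $T=M_k(\mathbb Q)$. This is where the choice of $r$ is used; for $r=\mathrm{diag}(2,3)$ the elements $r$, $-r^{-T}$ and the scalars generate only diagonal matrices. Since $F_0(1)=G_0(1)$, we get $F(\Gamma(s))=G(\Gamma(s))$ for all $s\in M_k(\mathbb Q)$.

**Step 3: reach all subspaces.** Every subspace of $W_1$ has the form $\ker s\oplus0=\Gamma(s)\cap W_1$. Every subspace of $W_2$ has the form $0\oplus\operatorname{im}s=(\Gamma(s)+W_1)\cap W_2$. So $F$ and $G$ agree on these. A line $\langle(w,w')\rangle$ with $w\ne0$ equals $\Gamma(s)\cap(\langle(w,0)\rangle+W_2)$ for any $s$ with $sw=w'$, so $F$ and $G$ agree on it. A line with $w=0$ lies in $W_2$. Every subspace is a finite join of lines. So $F=G$, hence $f=g$, and Theorem M is proved. $\blacksquare$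

## 8. Squeezing between two mixed expressions in an OML

For OMLs the argument of Section 5 stops at its first line. $\mathrm{Sub}(V)$ is modular, so a nonmodular OML cannot be embedded in it. Such OMLs exist. Glue $2^3$, with atoms $a,b,c$, and $\{0,d,d',1\}$ at $0$ and $1$ only, elements from different parts other than $0,1$ having join $1$ and meet $0$. This is an OML (see the example after Lemma 4). But $a\le a\vee b$, while $(a\vee b)\wedge(a\vee d)=a\vee b$ and $a\vee((a\vee b)\wedge d)=a$. So from here on we work with the orthomodular law alone.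

From now on $k$ denotes an element, and dominions are taken in the variety of OMLs. We recall the textbook facts about an OML $L$ that are used.

1. For $e\in L$ the interval $[0,e]$ is an OML with $x^\perp=x'\wedge e$.
2. We write $x\perp y$ for $x\le y'$, and $x\oplus y$ for $x\vee y$ when $x\perp y$. If $z=x\oplus y$, then $z\wedge x'=y$. Hence, if pairwise orthogonal elements have join $1$, the complement of one of them is the join of the others.
3. If $P\le Q$ and $Q\wedge P'=0$, then $P=Q$, because $Q=P\vee(P'\wedge Q)$.
4. $l$ and $k$ commute if and only if $l=(l\wedge k)\vee(l\wedge k')$, if and only if $l=(l\vee k)\wedge(l\vee k')$. The set $C(k)$ of elements commuting with $k$ is a subalgebra, and $l\mapsto(l\wedge k,l\wedge k')$ is an isomorphism $C(k)\cong[0,k]\times[0,k']$. Elements comparable with $k$ or with $k'$ lie in $C(k)$.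

Suppose $f,g:G\to D$ agree on $A\le G$ and we want $f(k)\le g(k)$ for some $k\notin A$. A natural try: find $x,y$ with $k\le x\vee y$ and larger elements $X\ge x$, $Y\ge y$ in $A$. Then $f(x)\le f(X)=g(X)$ and $f(y)\le f(Y)=g(Y)$, so $f(k)\le g(X\vee Y)$. This is worthless: it is only the image of $k\le X\vee Y\in A$, and everything special about $x,y$ is lost. We would need to replace $f$ by $g$ on $y$ without enlarging $y$. The way around this is to consider $f(x)\vee g(y)$ directly, trap it below a larger mixed expression, and let the orthomodular law (fact 3) close the gap.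

**Lemma 3.** Let $A\le G$ be OMLs, let $X,Y,T,w\in A$ and $x,y,k,\beta\in G$ with

(i) $x\le X\le\beta$, $k\le w\le\beta$, $y\le Y$, $y\le\beta$, $\beta\wedge y'\le T$;

(ii) $k\le x\vee Y$ and $(X\vee y)\wedge w=k$;

(iii) $(x\vee Y)\wedge x'\wedge T=0$.

Then $k\in\mathrm{dom}_G(A)$.

*Proof.* Let $f,g:G\to D$ agree on $A$. Put
$$P=f(x)\vee g(y),\qquad Q=f(x\vee Y)\wedge g(\beta).$$
First, $P\le Q$. Indeed $f(x)\le f(x\vee Y)$ and $f(x)\le f(X)=g(X)\le g(\beta)$; also $g(y)\le g(Y)=f(Y)\le f(x\vee Y)$ and $g(y)\le g(\beta)$. Second, the gap is $0$: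
$$Q\wedge P'=f((x\vee Y)\wedge x')\wedge g(\beta\wedge y')\le f((x\vee Y)\wedge x')\wedge g(T)=f((x\vee Y)\wedge x'\wedge T)=0,$$
where we used $g(T)=f(T)$. By fact 3, $P=Q$.

Now $f(k)\le f(x\vee Y)$ and $f(k)\le f(w)=g(w)\le g(\beta)$, so $f(k)\le Q=P\le f(X)\vee g(y)=g(X\vee y)$. Hence $f(k)\le g(X\vee y)\wedge g(w)=g(k)$. The hypotheses do not mention $f$ and $g$, so we may interchange them and get $g(k)\le f(k)$. $\square$

The criterion can hold for silly reasons: if $y\in A$ or $w=k$, then $k\in A$ by (ii) or trivially. The real task is to realize (i)–(iii) so that $A$ stays far away from $k$. For this we need ways of building OMLs.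

## 9. Pasting two OMLs along a common subalgebra

*This lemma is the only source of new OMLs below.*

**Lemma 4.** Let $L_1,L_2$ be OMLs such that $\Pi=L_1\cap L_2$ is a subalgebra of both, with the operations agreeing on $\Pi$. Assume each $l\in L_i$ has a least element $\bar l$ of $\Pi$ above it, and that for $l_1\in L_1\setminus\Pi$, $l_2\in L_2\setminus\Pi$ we have $l_1\vee\bar l_2\in\Pi$ (join in $L_1$) and $\bar l_1\vee l_2\in\Pi$ (join in $L_2$). Then $L_1\cup L_2$ is an OML with subalgebras $L_1,L_2$, where $x\le y$ iff $x\le y$ in some $L_i$, or $x\le\zeta\le y$ for some $\zeta\in\Pi$ (each inequality holding in some $L_i$). For $l_1,l_2$ as above, $l_1\vee l_2=\bar l_1\vee\bar l_2$.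

*Proof.* Write $\le_i$ for the order of $L_i$. On $\Pi$ the two orders agree.

**Step 1: the new relation extends the orders of the $L_i$.** Let $x,y\in L_i$ and $x\le y$. If $x\le_jy$ with $j\ne i$, then $x,y\in\Pi$ and $x\le_iy$. If $x\le_j\zeta\le_my$ with $j=m$, then $x\le_jy$, and we are in the previous situation or $j=i$. If $j\ne m$ and $j=i$, then $y\in L_i\cap L_m=\Pi$, so $\zeta\le_iy$ and $x\le_iy$. If $j\neq m$ and $m=i$, then $x\in\Pi$ and the same argument applies. Note also that for $x\in L_i\setminus\Pi$, $y\in L_j\setminus\Pi$, $i\neq j$, the relation $x\le y$ means $x\le_i\zeta\le_jy$ for some $\zeta\in\Pi$.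

**Step 2: it is a partial order.** Reflexivity is clear. Antisymmetry is clear if both elements lie in one $L_i$. If $x\in L_1\setminus\Pi$, $y\in L_2\setminus\Pi$ and $x\le\zeta\le y\le\zeta'\le x$, then $\zeta\le\zeta'\le x\le\zeta$, so $x=\zeta\in\Pi$, a contradiction.

Let $x\le y\le z$. If all three lie in one $L_i$, then $x\le z$ by Step 1. Otherwise one of them lies in some $L_j\setminus\Pi$ and the other two lie in $L_i$, $i\ne j$. If $z\in L_j\setminus\Pi$, there is $\zeta\in\Pi$ with $y\le\zeta\le z$ (take $\zeta=y$ if $y\in\Pi$), and $x\le_i\zeta\le_jz$. If $x\in L_j\setminus\Pi$, there is $\zeta\in\Pi$ with $x\le\zeta\le y$ (take $\zeta=y$ if $y\in\Pi$), and $x\le_j\zeta\le_iz$. If $y\in L_j\setminus\Pi$, there are $\zeta,\zeta'\in\Pi$ with $x\le\zeta\le y\le\zeta'\le z$; then $\zeta\le\zeta'$, so $x\le z$ in $L_i$.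

**Step 3: joins exist.** Let $l,l'\in L_i$ and let $v\in L_j\setminus\Pi$, $j\ne i$, be an upper bound. From $l\le v$ we get $\zeta\in\Pi$ with $l\le\zeta\le v$, so $\bar l\le\zeta\le v$; similarly $\bar l'\le v$. So $l\vee_il'\le\bar l\vee\bar l'\le v$. Hence the join in $L_i$ is the join in $L_1\cup L_2$. Now let $l_1\in L_1\setminus\Pi$, $l_2\in L_2\setminus\Pi$, and let $v\in L_1$ be an upper bound. Again $\bar l_2\le v$, so $l_1\vee\bar l_2\le v$. This element lies in $\Pi$ and is $\ge l_1$, so it is $\ge\bar l_1\vee\bar l_2$. An upper bound $v\in L_2$ is treated symmetrically. As $\bar l_1\vee\bar l_2$ is itself an upper bound, $l_1\vee l_2=\bar l_1\vee\bar l_2$.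

**Step 4: complements and meets.** The map $'$ is well defined since the operations agree on $\Pi$; it is involutive and order reversing. So meets exist, $x\wedge y=(x'\vee y')'$, and they extend the meets of the $L_i$. The equalities $x\vee x'=1$ and $x\wedge x'=0$ hold inside the $L_i$.

**Step 5: the orthomodular law.** If $x\le y$ with both in one $L_i$, it holds there. Otherwise $x\le\zeta\le y$ with $\zeta\in\Pi$ and $x,y$ in different $L_i$'s. Since $x'\wedge y\ge x'\wedge\zeta$ and $x'\wedge y\ge\zeta'\wedge y$,
$$y\ge x\vee(x'\wedge y)\ge x\vee(x'\wedge\zeta)\vee(\zeta'\wedge y)=\zeta\vee(\zeta'\wedge y)=y .\qquad\square$$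

*Example: horizontal sums.* If $L_1\cap L_2=\{0,1\}$ with $0\ne1$, then $\bar l=1$ for all $l\ne0$, and the hypotheses hold. The result is the horizontal sum of $L_1$ and $L_2$. For instance the OML glued from $2^3$ and $2^2$ in Section 8 is of this kind. Taking for $L_1,L_2$ two copies of the same OML $L$, the two embeddings agree only on $0$ and $1$, so $\mathrm{dom}_L(\{0,1\})=\{0,1\}$ for every nontrivial OML $L$. So $\{0,1\}\to2^2$ is not itself an epimorphism, and in Theorem O both algebras must be enlarged.

## 10. Inserting an OML below an element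

*The purpose of this construction is to put new elements below $e$ that the old elements can hardly distinguish from $e$.*

Let $L$ be an OML, $0\ne e\in L$, and $K$ a nontrivial OML. Let
$$\Pi=\{z,\ e\oplus z:z\le e'\}=\{l\in L:l\le e'\text{ or }l\ge e\}.$$
The two descriptions agree because $l\ge e$ gives $l=e\oplus(e'\wedge l)$. Inside $C(e)\cong[0,e]\times[0,e']$, $\Pi$ is the subalgebra $\{0,e\}\times[0,e']$, so $\Pi\cong\{0,1_K\}\times[0,e']$. Let $L_2=K\times[0,e']$, where $(0,z)$ is identified with $z$ and $(1_K,z)$ with $e\oplus z$, and $L_2$ is otherwise disjoint from $L$. Write $n$ for $(n,0)$, so $(n,z)=n\oplus z$ and $1_K=e$. Put $L[e;K]=L\cup L_2$.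

**Lemma 5.** $L[e;K]$ is an OML with subalgebras $L$ and $K\times[0,e']$. For $l\in L$, $n\in K$, $z\le e'$ in $L$:

(a) if $n\ne0$ and $l\not\le e'$, then $n\vee l=e\vee l$;

(b) if $n\ne0$, then $n\le l\iff e\le l$;

(c) if $n\ne1_K$, then $l\le n\oplus z\iff l\le z$.

*Proof.* We check the hypotheses of Lemma 4. For $l\in L\setminus\Pi$, an element of $\Pi$ above $l$ is not $\le e'$, so it is $\ge e$; hence $\bar l=e\vee l$. For $(n,z)\in L_2\setminus\Pi$ we have $n\ne0,1_K$, the elements of $\Pi$ above it are the $(1_K,z_1)$ with $z_1\ge z$, and $\overline{(n,z)}=e\oplus z$. The joins in the hypothesis are $\ge e$, hence in $\Pi$. So Lemma 4 applies.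

(a) If $l\ge e$, both sides are $l$. If $n=e$, there is nothing to prove. Otherwise $l,n\notin\Pi$, and Lemma 4 gives $n\vee l=\bar n\vee\bar l=e\vee(e\vee l)$.

(b) The direction from right to left is clear, and so is the case $n=e$. Let $n\le l$ with $n\neq e$. If $l\in\Pi$, then $l\ge e$, since $(n,0)\le(0,l)$ is impossible. If $l\notin\Pi$, there is $\zeta\in\Pi$ with $n\le\zeta\le l$, so $e=\bar n\le\zeta\le l$.

(c) Computing in $K\times[0,e']$, $(n\oplus z)'=n^\perp\oplus z^\perp$ with $0\ne n^\perp\in K$ and $z^\perp=e'\wedge z'$. So $l\le n\oplus z$ iff $n^\perp\le l'$ and $z^\perp\le l'$. By (b) this holds iff $e\oplus z^\perp\le l'$, that is, iff $l\le(e\oplus z^\perp)'=z$. $\square$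

For $K=\{0,n,n^+,e\}\cong2^2$ we say that the pair $n,n^+$ is inserted at $e$; then $n\oplus n^+=e$. We may think of $n$ and $n^+$ as two halves of $e$. By (a), a half joins with any old element not below $e'$ exactly as $e$ does. By (b), an old element above a half is above $e$. By (c) with $z=0$, no nonzero old element lies below a half.

*Examples.* Inserting a pair in $L=2^2=\{0,e,e',1\}$ at $e$: here $\Pi=L$, and the result is $2^2\times2=2^3$ with atoms $n,n^+,e'$. Inserting a pair at $1$ in $2^2$: here $\Pi=\{0,1\}$, and the result is $MO_2$. Inserting a pair in $MO_2=\{0,1,e,e',d,d'\}$ at $e$: here $\Pi=\{0,e,e',1\}$, the new part is $2^3$, and we get the horizontal sum of $2^3$ and $\{0,d,d',1\}$. For instance $n\vee d=e\vee d=1$, as (a) says.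

## 11. A gadget: the lines, the inserted pairs, and the criterion

**Proposition 6.** There are an OML $G$, a subalgebra $A_G\le G$ and $k\in\mathrm{dom}_G(A_G)$, $k\ne0,1$, such that no nonzero $a\in A_G$ satisfies $a\le k$.

The proof takes this section and the next. Start with $M=L(\mathbb Q^3)\times2\times2$. Let $\rho,\pi$ be the atoms of the two factors $2$, and regard subspaces of $\mathbb Q^3$ as elements of $M$; so $1=\mathbb Q^3\oplus\rho\oplus\pi$. We use nine lines, spanned by
$$\begin{aligned}&y:(1,0,0),\quad y_*:(0,1,0),\quad c:(0,0,1),\quad k:(1,1,0),\quad \mu:(1,-1,0),\\ &v:(1,0,1),\quad u:(-1,2,1),\quad h:(1,1,-1),\quad q:(1,1,2).\end{aligned}$$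
By computing inner products we see that $\{y,y_*,c\}$, $\{k,\mu,c\}$, $\{h,q,\mu\}$, $\{h,v,u\}$ are orthogonal triples. Put
$$p=y\oplus y_*=k\oplus\mu,\qquad p'=c\oplus\rho\oplus\pi,\qquad H=v\oplus u=q\oplus\mu .$$
Here $v\oplus u$ and $q\oplus\mu$ are the same plane, the orthogonal complement of $h$ in $\mathbb Q^3$. In the same way $k\vee c=h\oplus q$ is the orthogonal complement of $\mu$ in $\mathbb Q^3$, so $\mu'=(k\vee c)\oplus\rho\oplus\pi$. None of $y,y_*,v,u$ is orthogonal to $\mu$: the inner products are $1,-1,1,-3$.

Insert successively the following pairs: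

- $x,m$ at $\mu$ (stage 1);
- $\xi,\xi^+$ at $m\oplus\rho$ (stage 2);
- $\omega,\omega^+$ at $\xi^+\oplus\pi$ (stage 3);
- $\sigma,a$ at $p'$ (stage 4);
- $\eta,\eta^+$ at $y_*\oplus\sigma$.

The result is $G$. The sums are orthogonal: $m\le\mu\le\rho'$; $\xi^+\le m\oplus\rho\le\pi'$; and $y_*\le p$ while $\sigma\le p'$. Each stage is a subalgebra of the next. Whenever Lemma 5 is used for one of the insertions, the element $l$ in it must belong to the stage just before that insertion; this holds in every application below. Put
$$X=x\oplus\xi,\quad w=k\oplus\omega,\quad Y=y\oplus\eta,\quad T=v',\quad\beta=c'. \tag{2}$$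
These sums are orthogonal, and for later use we record all the relations:

- $\xi,\xi^+\le m\oplus\rho$ are orthogonal to $x,k,c,\pi,h,q$, because $m\perp x$, $m\le\mu$, and $\mu\perp k,c,h,q,\pi$, while $\rho\perp x,k,c,\pi,h,q$;
- $\omega,\omega^+\le\xi^+\oplus\pi$ are orthogonal to $x,\xi,k,c$, because $\xi^+$ and $\pi$ are;
- $\eta,\eta^+\le y_*\oplus\sigma\le y'$, because $y_*\perp y$ and $\sigma\le p'\le y'$.

Here is how the halves work. The element $x$ is half of $\mu$, so $x\vee y$ is already the whole plane $p$. The addition of $\xi$ makes $X$ bigger than $x$, but joined to $p$ it only adds $\rho$. The addition of $\omega$ makes $w$ bigger than $k$, but $\omega$ avoids $p\oplus\rho$ because of $\pi$. The elements $\sigma,\eta$ do the corresponding service for $Y$.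

*We now check the conditions of Lemma 3, for any subalgebra that contains $X,Y,T,w$.*

**Condition (i).** We have $x\le\mu\le c'$, $\xi\le m\oplus\rho\le c'$, $\omega\le\xi^+\oplus\pi\le c'$, and $k,y\le c'$. So $X,w,y\le\beta$. The relations $x\le X$, $k\le w$, $y\le Y$ are clear. Finally $(\beta\wedge y')'=c\oplus y\ge v$, as $(1,0,1)=(1,0,0)+(0,0,1)$; so $\beta\wedge y'\le v'=T$.

**Condition (ii).** Since $y\not\le\mu'$, Lemma 5(a) gives
$$x\vee y=\mu\vee y=p\ge k, \tag{3}$$
so $k\le x\vee Y$. Next, $p\not\le(m\oplus\rho)'$, because $0\ne m$ is below both $p$ and $m\oplus\rho$. So by Lemma 5(a)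
$$X\vee y=x\vee y\vee\xi=p\vee\xi=p\vee m\vee\rho=p\oplus\rho .$$
Let $Z=(p\oplus\rho)\wedge w$. As $k\le p$ and $k\le w$, we have $k\le Z$, and $w\wedge k'=\omega$ by fact 2. The orthomodular law gives $Z=k\vee(k'\wedge Z)=k\vee((p\oplus\rho)\wedge\omega)$. Which elements of stage 3 lie below $\omega$? By Lemma 5(c) with $z=0$, the only element of stage 2 is $0$; among the elements $n\oplus z$ of the inserted part, only $0$ and $\omega$. So $(p\oplus\rho)\wedge\omega$ is $0$ or $\omega$. If it were $\omega$, then $\omega\le p\oplus\rho$, and Lemma 5(b) would give $\xi^+\oplus\pi\le p\oplus\rho$, hence $\pi\le p\oplus\rho$, which is false. So it is $0$, and $(X\vee y)\wedge w=k$.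

**Condition (iii).** Since $0\ne y_*\le p$, we have $p\not\le(y_*\oplus\sigma)'$, and by (3) and Lemma 5(a)
$$x\vee Y=p\vee\eta=p\vee y_*\vee\sigma=p\oplus\sigma=a' .$$
The last equality is read off in $\{0,\sigma,a,p'\}\times[0,p]$. So
$$\bigl((x\vee Y)\wedge x'\wedge T\bigr)'=a\vee x\vee v .$$
Since $v\not\le p=(p')'$, Lemma 5(a) gives $a\vee v=p'\vee v\ge c\vee v\ge y$. Together with $x\vee y=p$ this gives $a\vee x\vee v\ge p'\vee p=1$. So (iii) holds.

## 12. The subalgebra $A_G$

*It remains to find a subalgebra containing $X,Y,v',w$ that has no nonzero element below $k$.* Put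
$$\nu=c\oplus\omega^+,\quad\theta=h\oplus\pi,\quad\theta_*=q\oplus\xi^+,\quad\tau=u\oplus\rho,\quad R=\{X,w,\nu,\theta,\theta_*,v,\tau\},$$
$$A_G=\{0,1,Y,Y'\}\cup\{r,r':r\in R\}.$$
All elements of $R$ are nonzero and lie in stage 3. We compute the joins, in six items.

**(1)** *The triples $\{X,w,\nu\}$, $\{X,\theta,\theta_*\}$, $\{\theta,v,\tau\}$ are orthogonal with join $1$.* Orthogonality follows from the relations recorded after (2), from $x\le\mu\perp k,c,h,q,\pi$, and from the orthogonal triples of lines. The joins are
$$x\oplus\xi\oplus k\oplus c\oplus(\omega\oplus\omega^+)=x\oplus\xi\oplus k\oplus c\oplus\xi^+\oplus\pi=x\oplus m\oplus\rho\oplus k\oplus c\oplus\pi=1,$$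
$$x\oplus(\xi\oplus\xi^+)\oplus h\oplus q\oplus\pi=x\oplus m\oplus\rho\oplus h\oplus q\oplus\pi=1,\qquad h\oplus v\oplus u\oplus\rho\oplus\pi=1 .$$
In particular, by fact 2, $X'=w\oplus\nu=(k\vee c)\oplus\xi^+\oplus\pi$ and $\theta'=v\oplus\tau=H\oplus\rho$.

**(2)** *If $r\in\{w,\nu\}$ and $s\in\{\theta,\theta_*\}$, then $r\vee s=X'$.* The lines $k,c,h,q$ are four distinct lines in one plane, so any two of them have join $k\vee c$. By Lemma 5(a), each of $\omega,\omega^+$ joined with $\pi$ or with $\xi^+$ is $\xi^+\oplus\pi$, because $\pi$ and $\xi^+$ are nonzero elements below $\xi^+\oplus\pi$. So $r\vee s=(k\vee c)\vee\xi^+\vee\pi=X'$.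

**(3)** *If $r\in\{X,\theta_*\}$ and $s\in\{v,\tau\}$, then $r\vee s=\theta'$.* As $v,u\not\le\mu'$, Lemma 5(a) gives $x\vee v=\mu\vee v=H$ and $x\vee u=\mu\vee u=H$. Also $q\vee v=q\vee u=H$. Since $0\ne m\le\mu\le H$, we have $H\not\le(m\oplus\rho)'$, so $H\vee\xi=H\vee\xi^+=H\vee m\vee\rho=H\oplus\rho$. Joining with $\rho$, in the case $s=\tau$, changes nothing.

**(4)** *If $l\in M$ and $l\not\le\mu'$, then $l\vee\omega=l\vee\omega^+=l\vee\mu\vee\rho\vee\pi$.* Since $\mu\not\le l'$, Lemma 5(b) gives $m\not\le l'$, hence $m\oplus\rho\not\le l'$. Lemma 5(b) for the next insertion gives $\xi^+\not\le l'$, hence $\xi^+\oplus\pi\not\le l'$. Taking complements, $l$ is not below $\mu'$, $(m\oplus\rho)'$, $(\xi^+\oplus\pi)'$, and Lemma 5(a) can be used three times: $l\vee\omega=l\vee\omega^+=l\vee\xi^+\vee\pi$, $l\vee\xi^+=l\vee m\vee\rho$, $l\vee m=l\vee\mu$.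

**(5)** *If $r\in\{w,\nu\}$ and $s\in\{v,\tau\}$, then $r\vee s=1$.* By (4) with $l=v$ or $l=u$, the join lies above $\rho,\pi,\mu$, one of $k,c$, and one of $v,u$. Each of $\{k,v,\mu\}$, $\{k,u,\mu\}$ spans $\mathbb Q^3$, because $k,\mu$ span the plane $p$ and $v,u$ have third coordinate $1$. Each of $\{c,v,\mu\}$, $\{c,u,\mu\}$ spans $\mathbb Q^3$, because the first two coordinates of $v$ and $\mu$, namely $(1,0),(1,-1)$, are independent, and so are those of $u$ and $\mu$, namely $(-1,2),(1,-1)$.

**(6)** *$Y'=\eta^+\oplus a$, and $r\vee Y=r\vee Y'=1$ for all $r\in R$.* The elements $y,\eta,\eta^+,a$ are pairwise orthogonal: $\eta,\eta^+\le y_*\oplus\sigma$, which is orthogonal to $y$ and to $a$, and $a\le p'\le y'$. Their join is $y\vee y_*\vee\sigma\vee a=p\vee p'=1$. So $Y'=(y\oplus\eta)'=\eta^+\oplus a$.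

Let $r\in R$. Since $y\oplus y_*\oplus\sigma\oplus a=1$, we have $(y_*\oplus\sigma)'=y\oplus a$. By Lemma 5(c), for the insertion at $p'$, $r\le y\oplus a$ iff $r\le y$. This fails: $X,w,\nu,\theta,\theta_*,v,\tau$ lie above $x,k,c,h,q,v,u$ respectively, the lines $k,c,h,q,v,u$ are not $\le y$, and $x\le y$ would imply $\mu\le y$ by Lemma 5(b). So Lemma 5(a) gives $r\vee\eta=r\vee\eta^+=r\vee y_*\vee\sigma$.

For $Y$: $r\vee Y=r\vee y\vee y_*\vee\sigma=r\vee p\vee\sigma$. Here $r\not\le p$: the elements $X,w,\nu,\theta,\theta_*,v,\tau$ lie above $\xi,\omega,c,\pi,\xi^+,v,\rho$ respectively; $c,\pi,v,\rho$ are not $\le p$; $\xi\le p$ or $\xi^+\le p$ would give $m\oplus\rho\le p$, and $\omega\le p$ would give $\xi^+\oplus\pi\le p$ by Lemma 5(b), both false. So Lemma 5(a) for the insertion at $p'$ gives $r\vee\sigma=r\vee p'$, and $r\vee Y=r\vee p\vee p'=1$.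

For $Y'$: $r\vee Y'=r\vee y_*\vee\sigma\vee a=r\vee y_*\vee p'$. This is $1$ in each case:

- for $X$, since $x\vee y_*=\mu\vee y_*=p$ by Lemma 5(a);
- for $w$, since $k\vee y_*=p$;
- for $\nu$, by (4) with $l=y_*\vee p'\not\le\mu'$: the join lies above $\mu\vee y_*=p$ and above $p'$;
- for $\theta,\theta_*,v,\tau$: the lines $h,q,v,u$ have nonzero first coordinate, so each of them spans $\mathbb Q^3$ together with $c$ and $y_*$, and $c,\rho,\pi\le p'$.

*Closure of $A_G$.* It is closed under $'$, so it suffices to treat joins. There are $21$ pairs of labels in $R$. Call a pair adjacent if it lies in one of the three triples of (1); there are nine adjacent pairs, because different triples share at most one label. The other pairs are the four in (2), the four in (3) and the four in (5); together $9+4+4+4=21$. Each nonadjacent pair consists of one label from each of two blocks: $\{w,\nu\}$ and $\{\theta,\theta_*\}$ in (2); $\{X,\theta_*\}$ and $\{v,\tau\}$ in (3); $\{w,\nu\}$ and $\{v,\tau\}$ in (5). For a nonadjacent pair $r,s$ let $\hat s$ be the other label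 in the block of $s$. The block lies in a triple, so $\hat s\le s'$; and the pair $r,\hat s$ falls under the same item as $r,s$.

- $r\vee s$ for $r\ne s$ in $R$: if the pair is adjacent, with third label $t$, then $r\vee s=t'$. Otherwise $r\vee s$ is $X'$, $\theta'$ or $1$.
- $r\vee s'$ for $r\ne s$ in $R$: if the pair is adjacent, then $r\le s'$ and $r\vee s'=s'$. Otherwise $r\vee s'=1$. Indeed, in (2) and (3) put $t=X$ and $t=\theta$, respectively. Then $\{t,s,\hat s\}$ is a triple, $s'=t\oplus\hat s$, and $r\vee\hat s=t'$, so $r\vee s'\ge t\vee t'=1$. In (5), $r\vee s'\ge r\vee\hat s=1$.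
- $r'\vee s'=1$ for $r\ne s$ in $R$: if the pair is adjacent, $s\le r'$, so $r'\vee s'\ge s\vee s'=1$. Otherwise $\hat r\le r'$, and $\hat r,s$ is again a nonadjacent pair, so $r'\vee s'\ge\hat r\vee s'=1$.
- $r\vee r'=1$ and $Y\vee Y'=1$. Joins of $Y$ or $Y'$ with $r$ are $1$ by (6); joins with $r'$ are $1$ because $r'$ lies above some element of $R$.

So $A_G$ is a subalgebra. It contains $X,Y,w$ and $T=v'$, and by Lemma 3, $k\in\mathrm{dom}_G(A_G)$.

*No nonzero $a\in A_G$ lies below $k$.* (The letter $a$ here is not the half of $p'$.) Suppose $0\ne a\le k$. Then $a\le w$, so $a\vee w=w$. Note $w\ne1$, since $0\ne X\le w'$.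

- $a=w$: then $\omega\le w\le k\le\omega'$, so $\omega=0$, impossible.
- $a\in\{X,\nu\}$: then $a\le w'$, so $a\le w\wedge w'=0$, impossible.
- $a\in\{\theta,\theta_*\}$: then $a\vee w=X'=w\oplus\nu\ne w$.
- $a\in\{v,\tau\}$: then $a\vee w=1\ne w$.
- $a=w'$: then $a\vee w=1\ne w$.
- $a=s'$ with $s\in\{\theta,\theta_*,v,\tau\}$: then $w\vee s'=1\ne w$.
- $a=s'$ with $s\in\{X,\nu\}$: then $w\vee s'=s'$, and $X'=w\oplus\nu\ne w$, $\nu'=w\oplus X\ne w$.
- $a\in\{Y,Y',1\}$: then $a\vee w=1\ne w$.

This proves Proposition 6. $\square$

## 13. Attaching a gadget below an element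

*We now glue $G$ to an arbitrary OML $L$ so that $k$ lies below a prescribed element $e$, and elements of $G$ and $L$ interact as little as possible.*

**Lemma 7.** Let $L,G$ be OMLs, $0\ne e\in L$, $k\in G\setminus\{0,1\}$. After replacing $G$ by an isomorphic copy, there is an OML $D$ containing $L$ and $G$ as subalgebras with $L\cap G=\{0,1\}$, $k\le e$, and:

($\alpha$) if $b\in L$, $b\not\le e'$, $b\not\ge e$, $a\in G$, $a\not\le k$, then $b\vee a=1$;

($\beta$) if $a\in G$, $a\le e'$, then $a=0$;

($\gamma$) if $l\in L$, $l\not\le e'$, then $k\vee l=e\vee l$.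

*Proof.* Start with $L$ and $G$ disjoint.

**Step 1: give $L$ an element $k$ below $e$ with the right interval below it.** Let $K=[0,k]_G\times\{0,1\}$, $j=(0,1)\in K$, and $L_1=L[e;K]$. Identify $n\in[0,k]_G$ with $(n,0)\in K$; so $e=1_K=k\oplus j$. By Lemma 5(c) with $z=0$, no nonzero element of $L$ is below $k$ (note $k\ne1_K$), and the elements $(n,z)\in K\times[0,e']$ below $k$ are those of $[0,k]_G$. So $[0,k]_{L_1}=[0,k]_G$. Computing in $K\times[0,e']$, $k'=j\oplus e'$ in $L_1$. Statement ($\gamma$) is Lemma 5(a) in $L_1$, and it will persist in any larger OML.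

Which elements of $L_1$ do not commute with $k$? If $l\in L$, $l\not\le e'$ and $l\not\ge e$, then by Lemma 5(a) for $k$ and for $j$
$$l\vee k=l\vee e,\qquad l\vee k'=l\vee j\vee e'=l\vee e\vee e'=1. \tag{4}$$
Hence $(l\vee k)\wedge(l\vee k')=l\vee e\ne l$, so $l\notin C(k)$. On the other hand all elements of $K\times[0,e']$ commute with $k=((k,0),0)$, since commuting is checked in each factor and $k$ is the top of $[0,k]_G$; the elements of $L$ that are $\le e'$ or $\ge e$ belong to $K\times[0,e']$. So
$$L_1\setminus C(k)=\{l\in L:l\not\le e',\ l\not\ge e\}. \tag{5}$$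

**Step 2: make the two intervals $[0,k']$ equal.** Note that $k'\ne0$ in $L_1$, as $k'\ge j$, and in $G$, as $k\ne1$. Let
$$L_1^+=L_1[k';[0,k']_G],\qquad G^+=G[k';[0,k']_{L_1}].$$
In $L_1^+$ the inserted part is $[0,k']_G\times[0,k]$, so the interval $[0,k]$ is still $[0,k]_{L_1}=[0,k]_G$. The interval $[0,k']$ is the union of $[0,k']_{L_1}$ and $[0,k']_G$ with common bounds $0,k'$. By Lemma 5(b), an element $n\ne0$ of $[0,k']_G$ is below $l\in[0,k']_{L_1}$ only if $l=k'$; by Lemma 5(c), $l\le n$ with $n\ne k'$ only if $l=0$. So $[0,k']$ is the horizontal sum $S$ of $[0,k']_{L_1}$ and $[0,k']_G$; the relative complements are those of the two parts. In the same way, in $G^+$ we have $[0,k]=[0,k]_G$ and $[0,k']=S$. The newly inserted elements commute with $k$ (in $[0,k']_G\times[0,k]_{L_1}$, and likewise in $[0,k']_{L_1}\times[0,k]_G$, $k$ is the pair consisting of the bottom and the top). So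
$$L_1^+\setminus C(k)=L_1\setminus C_{L_1}(k),\qquad G^+\setminus C(k)=G\setminus C_G(k).$$

**Step 3: glue along $C(k)$.** In both $L_1^+$ and $G^+$, fact 4 gives $C(k)\cong[0,k]_G\times S$ via $l\mapsto(l\wedge k,l\wedge k')$. Identify these two subalgebras along these isomorphisms and take $L_1^+$ and $G^+$ otherwise disjoint, so $L_1^+\cap G^+=\Pi=C(k)$. Put $D=L_1^+\cup G^+$. We check the hypotheses of Lemma 4.

In any OML, $\bar l=(l\vee k)\wedge(l\vee k')$ is the least element of $C(k)$ above $l$: it lies in $C(k)$, because $l\vee k$ and $l\vee k'$ do; and if $l\le\zeta\in C(k)$, then $\zeta=(\zeta\vee k)\wedge(\zeta\vee k')\ge\bar l$. Also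
$$\bar l\wedge k'=(l\vee k)\wedge k'\ne0\quad\text{unless }l\le k, \tag{6}$$
because $l\vee k=k\vee((l\vee k)\wedge k')$.

Let $l_1\in L_1^+\setminus\Pi$ and $l_2\in G^+\setminus\Pi$. Then $l_1\in L$ with $l_1\not\le e'$, $l_1\not\ge e$ by (5), and $l_2\in G\setminus C(k)$. Neither is $\le k$, since elements below $k$ commute with $k$. The element $\gamma_2=\bar l_2\wedge k'$ is computed in $G$, so by (6) it is a nonzero element of $[0,k']_G$. In $L_1^+$, where $[0,k']_G$ was inserted at $k'$, Lemma 5(a) applies because $l_1\not\le k$: $l_1\vee\gamma_2=l_1\vee k'$. Thus $l_1\vee\bar l_2\ge k'$, and this element lies in $C(k)=\Pi$. Similarly $\bar l_1\wedge k'$ is a nonzero element of $[0,k']_{L_1}$, and in $G^+$ we get $l_2\vee(\bar l_1\wedge k')=l_2\vee k'$, so $\bar l_1\vee l_2\ge k'$ lies in $\Pi$. By Lemma 4, $D$ is an OML with subalgebras $L\le L_1\le L_1^+$ and $G\le G^+$. The element $k$ of $L_1$ and the element $k$ of $G$ are both $(k,0)\in[0,k]_G\times S$, so they are identified, and $k\le e$.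

**Step 4: the intersection $L\cap G$.** An element of $L\cap G$ lies in $\Pi$. As an element of $L\cap C(k)$ it is $z$ or $e\oplus z$ with $z\le e'$, by (5). Its $S$-component, the meet with $k'=j\oplus e'$, is $z$, respectively $j\oplus z$, an element of $[0,k']_{L_1}$. As an element of $G$ it has its $S$-component in $[0,k']_G$. So the $S$-component is $0$ or $k'=j\oplus e'$. In the first case $z\le e'<k'$, since $j\ne0$; so $z=0$ and the element is $0$. In the second case $j\oplus z\ne0$, so $j\oplus z=j\oplus e'$, $z=e'$, and the element is $e\oplus e'=1$.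

**Step 5: property ($\alpha$).** By (5), $b\in L_1\setminus C(k)$, so $b\not\le k$. If $a\in C(k)$ put $\gamma=a\wedge k'$; it is nonzero since $a=(a\wedge k)\vee(a\wedge k')\not\le k$. If $a\notin C(k)$ put $\gamma=\bar a\wedge k'$; it is nonzero by (6). In both cases $0\ne\gamma\in[0,k']_G$ and $b\vee a\ge b\vee\gamma$; in the second case this holds because $b\vee a=\bar b\vee\bar a$ by Lemma 4. By Lemma 5(a) in $L_1^+$ and by (4), $b\vee\gamma=b\vee k'=1$.

**Step 6: property ($\beta$).** Let $a\in G$, $a\le e'$. As $k\le e$, $a\le e'\le k'$, so $a\in[0,k']_G$. On the other hand $e'\in[0,k']_{L_1}$ and $e'\ne k'$. In the horizontal sum $S$, $a\le e'$ forces $a=0$. $\square$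

The next statement says that attaching the gadget of Proposition 6 keeps subalgebras under control.

**Corollary 8.** Let $A\le L$ be OMLs, $0\ne e\in L$, with no nonzero $a\in A$ such that $a\le e'$. Let $(G,A_G,k)$ be (a disjoint copy of) the gadget of Proposition 6 and $D$ as in Lemma 7. Then $A_1=A\cup A_G$ is a subalgebra of $D$, $A_1\cap L=A$, $k\in\mathrm{dom}_D(A_1)$, and no nonzero $a\in A_1$ is $\le e'$. Moreover, if $l\in L$, $l\not\le e'$, $l\not\ge e$ and no nonzero element of $A$ is $\le l$, then no nonzero element of $A_1$ is $\le l$.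

*Proof.* Let $b\in A\setminus\{0,1\}$. Then $b\not\le e'$; and $b\not\ge e$, since otherwise $0\ne b'\le e'$. Let $a\in A_G\setminus\{0,1\}$. By Proposition 6, $a\not\le k$. So $b\vee a=1$ by ($\alpha$). Together with closure under $'$ this shows that $A_1$ is a subalgebra. Next, $A_1\cap L=A\cup(A_G\cap L)=A$, as $L\cap G=\{0,1\}$. By monotonicity (1), $k\in\mathrm{dom}_G(A_G)\subseteq\mathrm{dom}_D(A_1)$. The statement on $e'$ is the hypothesis for $a\in A$, and ($\beta$) for $a\in A_G$.

For the last statement, let $0\ne a\in A_G$ with $a\le l$. Then $a\ne1$, since $l\not\ge e$. So $a'$ is a nonzero element of $A_G$, hence $a'\not\le k$. Also $l'\not\le e'$ (otherwise $e\le l$) and $l'\not\ge e$ (otherwise $l\le e'$). By ($\alpha$), $l'\vee a'=1$. So $a=a\wedge l=0$, a contradiction. $\square$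

## 14. Capturing one element $b$ in a dominion

*We want to enlarge $(L,A)$ so that a given $b\in L$ enters the dominion, without changing the trace of $A$ on $L$.* The direct way would be to attach gadgets at $e=b$. It meets two obstacles. First, Corollary 8 needs that no nonzero element of $A$ is below $b'$. This can fail: in $2^3$ with atoms $a,b,c$ and $A=\{0,a,a',1\}$ we have $a\le b'$. Second, a gadget puts only an element $k\le e$ into the dominion, not $e$ itself. The second obstacle is removed by attaching two gadgets at the same $e$: by ($\gamma$) the two elements $k$ have join $e$. The first is removed by splitting $b'$ into halves, and writing $b$ as a meet of two larger elements whose complements are halves.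

**Proposition 9.** Let $A\le L$ be OMLs and $b\in L$. There are OMLs $L^*\ge L$ and $A^*\le L^*$ with $A\le A^*$, $A^*\cap L=A$ and $b\in\mathrm{dom}_{L^*}(A^*)$.

*Proof.* If $b\in\{0,1\}$, take $L^*=L$ and $A^*=A$. Let $b\ne0,1$.

**Step 1: write $b$ as a meet.** Let $E$ be $L$ with a pair $d,d^+$ inserted at $b'\neq0$. Put $e_1=b\oplus d$ and $e_2=b\oplus d^+$. Computing in $\{0,d,d^+,b'\}\times[0,b]$,
$$e_1'=d^+,\qquad e_2'=d,\qquad e_1\wedge e_2=b .$$
By Lemma 5(c), no nonzero element of $A\subseteq L$ is below $d$ or $d^+$. Also $d\not\le d^+=e_1'$; and $d\not\ge e_1$, because $b\le d\le b'$ would give $b=0$.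

**Step 2: put $e_1$ into the dominion.** No nonzero element of $A$ is below $e_1'=d^+$, so Corollary 8 lets us attach a gadget at $e_1$ to $(E,A)$. We obtain $(D_1,A_1)$ and $k_1\le e_1$ with $k_1\in\mathrm{dom}_{D_1}(A_1)$. By Corollary 8, no nonzero element of $A_1$ is below $e_1'$, and (taking $l=d$) none is below $d=e_2'$. Attach a second gadget at $e_1$ to $(D_1,A_1)$, obtaining $(D_2,A_2)$ and $k_2\le e_1$ with $k_2\in\mathrm{dom}_{D_2}(A_2)$. Since $0\ne k_1\le e_1$, we have $k_1\not\le e_1'$, so ($\gamma$) with $l=k_1$ gives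
$$k_2\vee k_1=e_1\vee k_1=e_1 .$$
By monotonicity $k_1\in\mathrm{dom}_{D_2}(A_2)$. As dominions are subalgebras, $e_1\in\mathrm{dom}_{D_2}(A_2)$. Again by Corollary 8 with $l=d$, no nonzero element of $A_2$ is below $d=e_2'$.

**Step 3: put $e_2$ into the dominion.** By the last sentence we may attach a gadget at $e_2$ to $(D_2,A_2)$, obtaining $(D_3,A_3)$ and $k_3\le e_2$. No nonzero element of $A_3$ is below $e_2'$, so we may attach another one at $e_2$ to $(D_3,A_3)$, obtaining $(D_4,A_4)$ and $k_4\le e_2$. As before, $0\ne k_3\le e_2$ gives $k_3\not\le e_2'$, so $k_4\vee k_3=e_2$ and $e_2\in\mathrm{dom}_{D_4}(A_4)$.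

**Step 4: conclude.** By monotonicity $e_1\in\mathrm{dom}_{D_4}(A_4)$, so $b=e_1\wedge e_2\in\mathrm{dom}_{D_4}(A_4)$. Since $A_{i+1}\cap D_i=A_i$ and $A_1\cap E=A$, we get $A_4\cap L=A_3\cap L=A_2\cap L=A_1\cap L=A$. Take $L^*=D_4$ and $A^*=A_4$. $\square$

## 15. Iteration and proof of Theorem O

**Step 1: capture all elements of $L$.** Well-order $L$ and apply Proposition 9 successively to its elements, taking unions at limit steps. A union of a chain of OMLs is an OML, since each axiom involves only finitely many elements. This gives an increasing family $(L_\iota,A_\iota)$ of OMLs and subalgebras, starting with $(L,A)$, such that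
$$A_\kappa\cap L_\iota=A_\iota\quad\text{for }\iota\le\kappa. \tag{7}$$
At a successor, $A_{\kappa+1}\cap L_\iota=A_{\kappa+1}\cap L_\kappa\cap L_\iota=A_\kappa\cap L_\iota=A_\iota$. At a limit $\lambda$, an element of $A_\lambda\cap L_\iota$ lies in $A_\kappa\cap L_\iota=A_\iota$ for some $\kappa$ with $\iota\le\kappa<\lambda$. Let $(L^{(1)},A^{(1)})$ be the final pair. Each element of $L$ entered a dominion at its step and, by monotonicity (1), stays in the later ones. So
$$L\le L^{(1)},\qquad A^{(1)}\cap L=A,\qquad L\subseteq\mathrm{dom}_{L^{(1)}}(A^{(1)}).$$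

**Step 2: catch up with the new elements.** The elements of $L^{(1)}$ outside $L$ need not be in the dominion, so we repeat. Put $(L^{(0)},A^{(0)})=(L,A)$ and iterate Step 1 to get pairs $(L^{(n)},A^{(n)})$, $n\in\mathbb N$, with
$$A^{(n+1)}\cap L^{(n)}=A^{(n)},\qquad L^{(n)}\subseteq\mathrm{dom}_{L^{(n+1)}}(A^{(n+1)}).$$
Put $\hat L=\bigcup_nL^{(n)}$ and $\hat A=\bigcup_nA^{(n)}$. By monotonicity each $L^{(n)}$ is contained in $\mathrm{dom}_{\hat L}(\hat A)$. So $\mathrm{dom}_{\hat L}(\hat A)=\hat L$, and the inclusion $\hat A\to\hat L$ is an epimorphism in the variety of OMLs.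

**Step 3: the trace on $L$.** An element of $\hat A\cap L$ lies in $A^{(n)}\cap L$ for some $n$, and $A^{(n)}\cap L=A$ by repeated use of $A^{(i+1)}\cap L^{(i)}=A^{(i)}$. So $\hat A\cap L=A$. If $A\ne L$, an element of $L\setminus A$ is not in $\hat A$, hence $\hat A\ne\hat L$, and the epimorphism is not onto. For example one may start with $\{0,1\}<2^2$. $\blacksquare$
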